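# Balls Centred in $X$ and Projections of $X^{**}$ onto $X$

## 1. Three theorems about a space inside its bidual

All Banach spaces are real, and $X$ is identified with its canonical image in $X^{**}$. A closed subspace $Y$ of a Banach space is *1-complemented* if it is the range of a linear projection of norm 1. It is *almost constrained*, or $AC$, if every family of closed balls centred at points of $Y$ that has a common point in the big space has a common point in $Y$.

**Main Theorem.** The implication "if $X$ is an $AC$-subspace of $X^{**}$, then $X$ is 1-complemented in $X^{**}$" does not hold for every nonzero real Banach space $X$. More precisely: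

* **Theorem A.** There is a separable Banach space $X$ which is $AC$ in $X^{**}$ and is not complemented in $X^{**}$ by any bounded linear projection.
* **Theorem B.** If $X\neq\{0\}$ contains no subspace isomorphic to $\ell_1$, the implication is true: if $X$ is $AC$ in $X^{**}$, there is a norm-1 projection of $X^{**}$ onto $X$, and it is unique.
* **Theorem C.** $\ell_1$ has an equivalent norm for which it is $AC$ in its bidual but not 1-complemented in it. More generally, so does $\ell_1\oplus W$ for every $W$ that is $AC$ in $W^{**}$. So the hypothesis in Theorem B cannot be dropped, even for $\ell_1$ itself.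

The problem comes from "Almost constrained subspaces of Banach spaces - II", http://home.iitk.ac.in/~sudipta/hypernew.pdf.

Being 1-complemented always implies $AC$. If $P$ is a norm-1 projection onto $Y$ and $z$ lies in all the balls $B[y_i,r_i]$ with $y_i\in Y$, then $\|Pz-y_i\|=\|P(z-y_i)\|\le r_i$, so $Pz\in Y$ lies in them too. The question is whether one can go back from balls to projections. For general pairs $Y\subset X$ one cannot, not even for finite codimensional $Y$; an explicit pair appears in Section 7. The bidual is a special superspace, and the Main Theorem says what survives there. Balls alone never force even a bounded projection (A). They force a norm-1 projection, and only one, if $X\not\supset\ell_1$ (B). The failure already occurs on a space as simple as $\ell_1$, after renorming (C).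

## 2. What the ball condition says about a single point of the bidual

The definition of $AC$ speaks of all families of balls. For each point $x^{**}$ there is one family that matters most: all balls centred in $X$ that just reach $x^{**}$.

**Proposition 1.** $X$ is $AC$ in $X^{**}$ if and only if for every $x^{**}\in X^{**}$ there is $x\in X$ with
$$\|x-u\|\le\|x^{**}-u\|\qquad\text{for all }u\in X.\tag{1}$$

*Proof.* If $X$ is $AC$, the balls $B[u,\|x^{**}-u\|]$, $u\in X$, have the common point $x^{**}$, hence a common point $x\in X$, which is (1). Conversely, if $x^{**}$ lies in all balls of a family with centres $u_i\in X$ and radii $r_i$, the $x$ from (1) satisfies $\|x-u_i\|\le\|x^{**}-u_i\|\le r_i$. $\square$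

The same proof works for any closed $Y\subset Z$: $Y$ is $AC$ in $Z$ if and only if each $z\in Z$ has a $y\in Y$ with $\|y-u\|\le\|z-u\|$ for all $u\in Y$.

Here are the simplest cases.

*Reflexive spaces.* Here $X=X^{**}$ and the identity is the projection.

*Dual spaces.* If $X=Y^*$, restricting a functional in $X^{**}=Y^{***}$ to $Y$ gives a linear map $Y^{***}\to Y^*$ of norm at most 1 which is the identity on $Y^*$. So nonzero dual spaces are 1-complemented in their biduals, and hence $AC$. In particular this holds for $\ell_1=c_0^*$ with its usual norm.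

*The space $c_0$ in $\ell_\infty$.* Take $x^{**}=\mathbf 1=(1,1,\dots)$ and look for $x\in c_0$ satisfying (1). With $u=2e_i$ we have $\|\mathbf 1-2e_i\|=1$, so $\|x-2e_i\|\le1$ forces $|x_i-2|\le1$ and $x_i\ge1$. This holds for every $i$, which is impossible in $c_0$. So $c_0$ is not $AC$ in its bidual, and the implication is vacuous for it.

A counterexample therefore has to be non-dual, and yet every point of $X^{**}$ needs a good stand-in in $X$.

## 3. Extending one vector at a time, and the set $O(X)$

Suppose $X$ is $AC$ in $X^{**}$. The natural plan is to build the projection the way one proves the Hahn–Banach theorem, adding one vector at a time. The first step works. Given $x^{**}\notin X$, choose $x$ by (1) and put $P(u+cx^{**})=u+cx$. This is linear on $X\oplus\mathbb Rx^{**}$ and is the identity on $X$. For $c\neq0$,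
$$\|u+cx\|=|c|\,\big\|x-(-u/c)\big\|\le|c|\,\big\|x^{**}+u/c\big\|=\|u+cx^{**}\|.$$
So $P$ is a contraction.

The second step is where the plan stops. To add $y^{**}$ we need $y\in X$ with
$$\|y-(u+cx)\|\le\|y^{**}-(u+cx^{**})\|\qquad(u\in X,\ c\in\mathbb R).$$
These are balls centred at the points $u+cx$ of $X$, so $AC$ would help if they had a common point in $X^{**}$. But the point $y^{**}$ is only known to lie in the balls of the same radii centred at $u+cx^{**}$. For $c\ne0$ the centre has moved, and nothing supplies a common point.

The obstruction can be put in linear terms. Define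
$$O(X)=\{v\in X^{**}:\ \|y+v\|\ge\|y\|\ \text{ for all }y\in X\}.$$
Writing $y=x-u$, condition (1) says exactly that $x^{**}-x\in O(X)$. Hence
$$X\text{ is }AC\text{ in }X^{**}\iff X^{**}=X+O(X).\tag{2}$$
The set $O(X)$ is closed under scalar multiples: for $c\ne0$, $\|y+cv\|=|c|\,\|y/c+v\|\ge\|y\|$, and $0\in O(X)$. Also $O(X)\cap X=\{0\}$, since for $v\in O(X)\cap X$ the choice $y=-v$ gives $0\ge\|v\|$. If $O(X)$ were closed under addition, (2) would give a norm-1 projection at once (we do this in Section 4).

In general such a set need not be closed under addition. The definition makes sense for any pair $Y\subset Z$. For $Y=\mathbb Re_1$ in $\ell_1^2$, a vector $v=(a,b)$ belongs to it if and only if $|t+a|+|b|\ge|t|$ for all $t$, that is, if and only if $|a|\le|b|$ (take $t=-a$ for necessity, and use $|t|\le|t+a|+|a|$ for sufficiency). So $(1,1)$ and $(1,-1)$ belong to it, and their sum $(2,0)$ does not.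

There are two ways to go from here: find a condition that makes $O(X)$ linear, or build an $X$ for which (2) holds only in a nonlinear way. Theorem B is the first, Theorems A and C are the second.

## 4. Spaces without $\ell_1$: points of continuity make $O(X)$ linear

Let $K=(B_{X^*},w^*)$, a compact Hausdorff space. Baire's theorem holds in $K$ and in every open subset of $K$. An element $v\in X^{**}$ is a bounded function on $K$, usually discontinuous; $\ker v$ denotes its kernel in $X^*$. The idea is to read membership in $O(X)$ off the zero set of $v$ on $K$, and then to use that functions with many points of continuity can be added.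

**Step 1. Membership in $O(X)$ as density.** The aim is to translate the norm condition into topology: $v\in O(X)$ if and only if $K\cap\ker v$ is dense in $K$.

For $v=0$ both sides are true, so let $v\ne0$. Recall that for a closed subspace $Y\subset X^*$ one has $Y^*=X^{**}/Y^\perp$ isometrically. For $Y=\ker v$ we have $Y^\perp=\mathbb Rv$, since a functional vanishing on $\ker v$ is a multiple of $v$. So for $y\in X$,
$$\sup\{f(y):f\in K\cap\ker v\}=\operatorname{dist}(y,\mathbb Rv)=\inf_c\|y+cv\|.$$
If $v\in O(X)$, then $cv\in O(X)$ for all $c$, and the infimum is $\|y\|$. If $K\cap\ker v$ were not dense in $K$, its $w^*$-closure, a convex $w^*$-compact set, would miss some $f_0\in K$. By Hahn–Banach separation in $(X^*,w^*)$ there would be $y\in X$ with $f_0(y)>\sup\{f(y):f\in K\cap\ker v\}=\|y\|$, which is impossible since $\|f_0\|\le1$.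

Conversely, if $K\cap\ker v$ is dense in $K$, then for $y\in X$
$$\|y+v\|\ \ge\sup_{f\in K\cap\ker v}(y+v)(f)=\sup_{f\in K\cap\ker v}f(y)=\|y\|,$$
where the last equality holds because $y$ is $w^*$-continuous. So $v\in O(X)$.

**Step 2. Points of continuity.** The aim is to show: if $X\not\supset\ell_1$, then for each $v\in X^{**}$ the set $C(v)$ of points of continuity of $v|_K$ is a dense $G_\delta$ in $K$.

For $f\in K$, with $U$ running over the open neighbourhoods of $f$ in $K$, put
$$v_*(f)=\sup_U\inf_Uv,\qquad v^*(f)=\inf_U\sup_Uv,\qquad \mathrm{osc}(f)=v^*(f)-v_*(f)=\inf_U\Big(\sup_Uv-\inf_Uv\Big).$$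
The sets $\{\mathrm{osc}<1/m\}$ are open, and $C(v)$ is their intersection over $m$. Suppose $C(v)$ is not dense. By Baire's theorem some $\{\mathrm{osc}<1/m\}$ is not dense, so there is a nonempty open $W\subset K$ with $\mathrm{osc}\ge1/m$ on $W$. We shall build $\ell_1$ inside $X$.

First we make the two levels uniform. For $f\in W$ there are rationals $a<b$ with $v_*(f)<a<b<v^*(f)$. Every neighbourhood $U$ of $f$ has $\inf_Uv<a$ and $\sup_Uv>b$, so $f\in\overline{\{v<a\}}\cap\overline{\{v>b\}}$. Thus $W$ is a countable union, over rational pairs $a<b$, of its relatively closed subsets $W\cap\overline{\{v<a\}}\cap\overline{\{v>b\}}$. By Baire's theorem in $W$, for some fixed $a<b$ this subset contains a nonempty open set $W'$. Hence every nonempty open $U\subset W'$ meets both $\{v<a\}$ and $\{v>b\}$.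

Next we build a tree of open sets. Put $W_\emptyset=W'$. Suppose nonempty open sets $W_s\subset W'$ are given for $s\in\{0,1\}^n$. Pick $f_s,g_s\in W_s$ with $v(f_s)<a$ and $v(g_s)>b$. Goldstine's theorem says that the ball of radius $\|v\|$ in $X$ is $w^*$-dense in the ball of radius $\|v\|$ in $X^{**}$. The finitely many functionals $f_s,g_s$ define a $w^*$-neighbourhood of $v$, so there is $x_{n+1}\in X$ with $\|x_{n+1}\|\le\|v\|$ and
$$f_s(x_{n+1})<a,\qquad g_s(x_{n+1})>b\qquad(s\in\{0,1\}^n).$$
Put $W_{s0}=W_s\cap\{f:f(x_{n+1})<a\}$ and $W_{s1}=W_s\cap\{f:f(x_{n+1})>b\}$. They are open because $x_{n+1}$ is $w^*$-continuous on $K$, and nonempty because they contain $f_s$ and $g_s$ respectively.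

Now let $c_1,\dots,c_n$ be scalars. Let $s_i=1$ if $c_i\ge0$ and $s_i=0$ if $c_i<0$; choose $f\in W_s$, and $g\in W_{s'}$ where $s'_i=1-s_i$. If $c_i\ge0$ then $f(x_i)>b$ and $g(x_i)<a$; if $c_i<0$ then $f(x_i)<a$ and $g(x_i)>b$. In both cases $c_i(f-g)(x_i)\ge(b-a)|c_i|$. Since $\|f-g\|\le2$,
$$2\Big\|\sum_{i\le n}c_ix_i\Big\|\ge(f-g)\Big(\sum_{i\le n}c_ix_i\Big)\ge(b-a)\sum_{i\le n}|c_i| .$$
Also $\|\sum c_ix_i\|\le\|v\|\sum|c_i|$. So $(x_n)$ is equivalent to the unit vector basis of $\ell_1$, and $X$ contains a copy of $\ell_1$: a contradiction.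

**Step 3. Linearity.** The aim is to show that $O(X)$ is a linear subspace if $X\not\supset\ell_1$. Let $v_1,v_2\in O(X)$. If $f\in C(v_i)$, then by Step 1 $f$ is the $w^*$-limit of a net in $K\cap\ker v_i$, and continuity of $v_i$ at $f$ gives $v_i(f)=0$. By Step 2 and Baire's theorem, $C(v_1)\cap C(v_2)$ is dense in $K$, and $v_1+v_2$ vanishes on it. So $K\cap\ker(v_1+v_2)$ is dense, and $v_1+v_2\in O(X)$ by Step 1. Scalar multiples were treated in Section 3.

**Step 4. The projection and its uniqueness.** This step finishes Theorem B. Let $X\neq\{0\}$ be $AC$ in $X^{**}$ with $X\not\supset\ell_1$. By (2), and since $O(X)$ is a linear subspace with $O(X)\cap X=\{0\}$, we have $X^{**}=X\oplus O(X)$ algebraically. Define $P(x+v)=x$ for $x\in X$, $v\in O(X)$. This is a linear projection onto $X$, and $\|P(x+v)\|=\|x\|\le\|x+v\|$ by definition of $O(X)$. So $\|P\|=1$.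

Let $Q$ be another norm-1 projection onto $X$. For $v\in\ker Q$ and $y\in X$, $\|y+v\|\ge\|Q(y+v)\|=\|y\|$, so $\ker Q\subset O(X)$. If $v\in O(X)$, write $v=x+k$ with $x\in X$, $k\in\ker Q$; then $x=v-k\in O(X)\cap X=\{0\}$, so $v\in\ker Q$. Thus $\ker Q=O(X)=\ker P$. Both projections have range $X$, so $Q=P$. This proves Theorem B. $\blacksquare$

Every counterexample must therefore contain $\ell_1$. This explains the $\ell_1$-sums in what follows.

## 5. A norm with a nonlinear contraction onto a subspace

Now we go the other way. We want points of a big space to have stand-ins in a subspace, chosen nonlinearly, with no linear choice available. In this section the big space is an ordinary Banach space $Z$, not yet a bidual.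

**Lemma 1 (renorming).** Let $(Z,|\cdot|)$ be a Banach space, $F$ a closed subspace, $q:Z\to E=Z/F$ the quotient map and $|\cdot|_E$ the quotient norm. Put
$$N(z)=\inf_{w\in F}\big(|w|+3|z-w|\big).$$
Then $N$ is a norm with $|z|\le N(z)\le3|z|$, $N=|\cdot|$ on $F$, and there is a (nonlinear) map $g:Z\to F$ with
$$g(z+y)=g(z)+y\quad(y\in F),\qquad|g(z)|\le N(z)\quad(z\in Z).$$

*Proof.* *The norm.* Homogeneity is clear. If $w,w'\in F$, then $|w+w'|+3|z+z'-w-w'|$ is at most the sum of the two expressions for $z$ and $z'$, so taking infima gives $N(z+z')\le N(z)+N(z')$. Taking $w=0$ gives $N(z)\le3|z|$. Since $|w|+3|z-w|\ge|w|+|z-w|\ge|z|$, we have $N(z)\ge|z|$. For $z\in F$, taking $w=z$ gives $N(z)\le|z|$.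

*The map.* For each $e\in E$ choose $v(e)\in Z$ with $q\,v(e)=e$ and $|v(e)|\le2|e|_E$; for $e=0$ take $v(0)=0$. Put $g(z)=z-v(qz)$. Then $q\,g(z)=0$, so $g(z)\in F$. For $y\in F$ we have $q(z+y)=qz$, so $g(z+y)=g(z)+y$.

*The bound.* Let $w\in F$ and $v=v(qz)$. Then $|z-w|\ge|qz|_E\ge\tfrac12|v|$, so $2|z-w|\ge|v|$. Also $|z-w|\ge|z-v-w|-|v|$. Adding the two gives $3|z-w|\ge|z-v-w|$, hence
$$|w|+3|z-w|\ge|w|+|z-v-w|\ge|z-v|=|g(z)|.$$
Take the infimum over $w\in F$. $\square$

For a small example, let $Z=F\oplus E$ with $|(y,e)|=|y|+|e|$. Then $N(y,e)=|y|+3|e|$, because $|w|+3|y-w|\ge|y|$ with equality at $w=y$. With the lift $v(e)=(0,e)$ one gets $g(y,e)=y$. Here $g$ can be taken linear because $F$ is complemented. When $F$ is not complemented in $Z$, no choice of lift makes $g$ a bounded linear map.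

The lemma makes $F$ an $AC$-subspace of $(Z,N)$. Indeed, for $u\in F$,
$$|g(z)-u|=|g(z-u)|\le N(z-u),\tag{3}$$
so $g(z)$ is a stand-in for $z$. But if $F$ is uncomplemented in $Z$, there is no projection at all. This settles the question for general pairs and says nothing yet about biduals. What remains is to find an $X$ such that $Z$ sits in $X^{**}$ over a copy of $F$ in $X$.

## 6. Gluing infinitely many spaces along a common subspace

Place infinitely many spaces $Z_n\supset F$ side by side in an $\ell_1$-sum and identify their copies of $F$. For a vector $z$ common to all $Z_n$, the copies $j_n(z)$ in position $n$ then move off to infinity, and their $w^*$-limits put $z$ into the bidual.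

**Definition (amalgam).** Let $(F,|\cdot|)$ be reflexive. For each $n\ge1$ let $(Z_n,N_n)$ be a reflexive space containing $F$ as a closed subspace with $N_n|_F=|\cdot|$, and let $g_n:Z_n\to F$ satisfy
$$g_n(z+y)=g_n(z)+y\quad(y\in F),\qquad|g_n(z)|\le N_n(z).$$
Put
$$\mathcal W=\Big(\bigoplus_n(Z_n,N_n)\Big)_{\ell_1},\qquad\mathcal M=\Big\{(y_n)\in\mathcal W:\ y_n\in F\ \forall n,\ \sum_ny_n=0\Big\},\qquad X=\mathcal W/\mathcal M.$$

$\mathcal M$ is closed, since it is the kernel of the continuous sum map on the closed subspace $\ell_1(F)$ of $\mathcal W$. So $X$ is a Banach space. Write $[(z_n)]$ for the class of $(z_n)$ and $j_n:Z_n\to X$ for the linear map sending $z$ to the class with $z$ in position $n$ and $0$ elsewhere. Then $\|j_nz\|\le N_n(z)$.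

*On $F$ all $j_n$ agree.* For $y\in F$, the difference $j_n(y)-j_m(y)$ is the class of the sequence with $y$ in position $n$ and $-y$ in position $m$, which lies in $\mathcal M$. Call the common map $j:F\to X$. It is isometric: a representative of $j(y)$ is a sequence $(y_n)\in\ell_1(F)$ with $\sum y_n=y$, so $\sum|y_n|\ge|y|$, while $\|j(y)\|\le|y|$ is clear.

*Example.* Let $Z_n=F\oplus E_n$ with $N_n(y,e)=|y|+|e|$ and $g_n(y,e)=y$. The class of $((y_n,e_n))_n$ is determined by $\sum y_n$ and $(e_n)$, and its norm is $\inf\sum|y_n|+\sum|e_n|$ over all $(y_n)$ with the given sum, which is $|\sum y_n|+\sum|e_n|$. So $X=F\oplus_1(\bigoplus E_n)_{\ell_1}$. If $F$ splits off everywhere, gluing does nothing interesting.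

**Lemma 2.** Such an $X$ is an $AC$-subspace of $X^{**}$.

We use limits along an ultrafilter $\mathcal U$. Bounded families of reals converge along $\mathcal U$. Bounded families in a reflexive space converge weakly along $\mathcal U$, because balls are weakly compact; these limits are linear, and the norm of the weak limit is at most the limit of the norms. We also need the principle of local reflexivity (Lindenstrauss–Rosenthal) in this form: for $x^{**}\in X^{**}$, a finite-dimensional $G\subset X$ and $\varepsilon>0$, there is a linear $T:\operatorname{span}(G\cup\{x^{**}\})\to X$ with $T|_G=\mathrm{id}$ and $\|T\|\le1+\varepsilon$.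

*Proof of Lemma 2.* Fix $x^{**}\in X^{**}$. By Proposition 1 we need an $x\in X$ satisfying (1).

**Step 1. Approximate stand-ins.** This step replaces $x^{**}$ by elements of $X$. For each pair $\alpha=(G,\varepsilon)$ with $G\subset X$ finite dimensional and $0<\varepsilon\le1$, take $T_\alpha$ from local reflexivity and put $x_\alpha=T_\alpha x^{**}$. Direct the pairs by enlarging $G$ and shrinking $\varepsilon$, and let $\mathcal U$ be an ultrafilter on the set of pairs containing all tails. For $u\in X$, as soon as $u\in G$ we have $\|x_\alpha-u\|=\|T_\alpha(x^{**}-u)\|\le(1+\varepsilon)\|x^{**}-u\|$. Hence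
$$\lim_{\mathcal U}\|x_\alpha-u\|\le\|x^{**}-u\|\qquad(u\in X).\tag{4}$$

**Step 2. The limit point.** This step constructs $x$. The coordinates will converge weakly, but mass may escape to infinity along the sequence of positions. The maps $g_n$ push the escaping mass into $F$, where it can be collected.

Since $\|x_\alpha\|\le2\|x^{**}\|$, we may write $x_\alpha=[(z_n^\alpha)_n]$ with $\sum_nN_n(z_n^\alpha)\le\|x_\alpha\|+1\le C:=2\|x^{**}\|+1$. For each $M$ the series $\sum_{n>M}g_n(z_n^\alpha)$ converges absolutely with norm at most $C$, since $|g_n|\le N_n$. By reflexivity the weak limits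
$$z_n=\text{w-}\lim_{\mathcal U}z_n^\alpha\in Z_n,\qquad f_M=\text{w-}\lim_{\mathcal U}\sum_{n>M}g_n(z_n^\alpha)\in F$$
exist. Put $c_n=\lim_{\mathcal U}N_n(z_n^\alpha)$. For every $m$, $\sum_{n\le m}c_n=\lim_{\mathcal U}\sum_{n\le m}N_n(z_n^\alpha)\le C$, so $\sum c_n\le C$. Since $N_n(z_n)\le c_n$, we get $\sum N_n(z_n)\le C$, so $[(z_n)]$ is defined. Moreover $f_M-f_{M+1}=\text{w-}\lim_{\mathcal U}g_{M+1}(z_{M+1}^\alpha)$ has norm at most $c_{M+1}$. So $(f_M)$ is Cauchy, and $f_M\to f$ in norm for some $f\in F$. Put
$$x_M=\sum_{n\le M}j_n(z_n)+j(f_M),\qquad x=[(z_n)]+j(f)=\lim_Mx_M .$$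

**Step 3. The inequality for truncations.** We now compare $x_\alpha$ with the vector obtained by pushing everything beyond position $M$ into $F$:
$$x_{\alpha,M}=\sum_{n\le M}j_n(z_n^\alpha)+j\Big(\sum_{n>M}g_n(z_n^\alpha)\Big).$$
Let $u=\sum_{n\le m}j_n(u_n)$, set $u_n=0$ for $n>m$, and fix $M\ge m$. The claim is that
$$\|x_{\alpha,M}-u\|\le\|x_\alpha-u\|.\tag{5}$$
Let $\eta>0$. The representatives of $x_\alpha-u$ are the sequences $(z_n^\alpha-u_n+y_n)$ with $(y_n)\in\mathcal M$. Choose one with $\sum_nN_n(z_n^\alpha-u_n+y_n)\le\|x_\alpha-u\|+\eta$. For $n>M$ we have $u_n=0$ and, by the two properties of $g_n$,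
$$N_n(z_n^\alpha+y_n)\ge|g_n(z_n^\alpha+y_n)|=|g_n(z_n^\alpha)+y_n|.$$
Summing over $n>M$ and using the triangle inequality in $F$,
$$\|x_\alpha-u\|+\eta\ \ge\ \sum_{n\le M}N_n(z_n^\alpha-u_n+y_n)+\Big|\sum_{n>M}g_n(z_n^\alpha)+\sum_{n>M}y_n\Big|.$$
The $j_n$ are contractions and $j$ is isometric, so the right side is at least
$$\Big\|\sum_{n\le M}j_n(z_n^\alpha-u_n+y_n)+j\Big(\sum_{n>M}g_n(z_n^\alpha)+\sum_{n>M}y_n\Big)\Big\| .$$
Here the $y$-terms add up to $j\big(\sum_{n}y_n\big)=0$, and what is left is $\|x_{\alpha,M}-u\|$. Let $\eta\to0$.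

**Step 4. Passing to the limit.** This step turns (5) into (1). Bounded linear maps preserve weak limits, so $x_{\alpha,M}\to x_M$ weakly along $\mathcal U$ for fixed $M$. Hence $\|x_M-u\|\le\lim_{\mathcal U}\|x_{\alpha,M}-u\|\le\lim_{\mathcal U}\|x_\alpha-u\|$. Letting $M\to\infty$,
$$\|x-u\|\le\lim_{\mathcal U}\|x_\alpha-u\|$$
for all $u$ of the form $\sum_{n\le m}j_n(u_n)$. These $u$ are dense in $X$, and both sides are 1-Lipschitz in $u$, so it holds for all $u\in X$. With (4) this gives (1). $\square$

The $g_n$ were never required to be linear, and linearity was used only for $j_n$, $j$ and the weak limits. The translation property alone made the $y_n$ cancel.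

## 7. Rademacher functions in $L_1$

We need subspaces that are badly complemented, with explicit constants. Let $G_k=\{-1,1\}^k$ with uniform probability, $r_1,\dots,r_k$ the coordinate functions and $R_k=\operatorname{span}\{r_i\}\subset L_1(G_k)$.

**Lemma 3.** Every projection $P$ of $L_1(G_k)$ onto $R_k$ has norm at least $\sqrt{k/3}$.

*Proof.* **Step 1. Averaging.** This step replaces $P$ by the most symmetric projection. For $h\in G_k$ let $T_hf(s)=f(hs)$, with coordinatewise product. The $T_h$ are isometries of $L_1(G_k)$ and $T_hR_k=R_k$, since $T_hr_i=h_ir_i$. So each $T_h^{-1}PT_h$ is a projection onto $R_k$ of norm at most $\|P\|$. The average $\bar P=2^{-k}\sum_hT_h^{-1}PT_h$ has range in $R_k$ and is the identity on $R_k$, so it is a projection onto $R_k$ with $\|\bar P\|\le\|P\|$. It commutes with all $T_h$.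

**Step 2. Identification of $\bar P$.** We show that $\bar P$ is the orthogonal projection. For $A\subset\{1,\dots,k\}$ let $w_A=\prod_{i\in A}r_i$. These functions form a basis, and $T_hw_A=w_A(h)w_A$. Write $\bar Pw_A=\sum_Bc_Bw_B$. Applying $T_h$ and using commutation gives $w_B(h)c_B=w_A(h)c_B$ for all $h$ and $B$. If $B\ne A$, the characters differ at some $h$, so $c_B=0$. Thus $\bar Pw_A\in\mathbb Rw_A\cap R_k$, which is $\{0\}$ if $|A|\neq1$. If $|A|=1$ then $\bar Pw_A=w_A$. Hence $\bar Pf=\sum_i\mathbb E(fr_i)\,r_i$.

**Step 3. A test function.** This step gives the lower bound. Let $f=2^k1_{\{(1,\dots,1)\}}$. Then $\|f\|_1=1$ and $\mathbb E(fr_i)=1$, so $\bar Pf=S:=\sum r_i$. We have $\mathbb ES^2=k$ and $\mathbb ES^4=k+3k(k-1)=3k^2-2k\le3k^2$. Hölder's inequality applied to $S^2=|S|^{2/3}|S|^{4/3}$ with exponents $3/2$ and $3$ gives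
$$k=\mathbb ES^2\le(\mathbb E|S|)^{2/3}(\mathbb ES^4)^{1/3}\le(\mathbb E|S|)^{2/3}(3k^2)^{1/3},$$
so $\|S\|_1\ge\big(k/(3k^2)^{1/3}\big)^{3/2}=\sqrt{k/3}$. Hence $\|P\|\ge\|\bar P\|\ge\sqrt{k/3}$. $\square$

*A finite-dimensional pair.* Take $Z=L_1(G_{28})$, $F=R_{28}$ and $N$ as in Lemma 1. By (3), $F$ is $AC$ in $(Z,N)$. A linear projection $\Pi$ of $Z$ onto $F$ with $N(\Pi z)\le N(z)$ would satisfy
$$|\Pi z|=N(\Pi z)\le N(z)\le3|z|,\tag{6}$$
but $\sqrt{28/3}>3$, against Lemma 3. So $F$ is $AC$ and not 1-complemented in $(Z,N)$. The number 28 is the first $k$ with $\sqrt{k/3}>3$.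

## 8. Copies of one space do not suffice; growing copies give Theorem A

Let
$$Z=\Big(\bigoplus_kL_1(G_k)\Big)_{\ell_2}\ \text{ with norm }|\cdot|,\qquad F=\Big(\bigoplus_kR_k\Big)_{\ell_2}\subset Z .$$
As an $\ell_2$-sum of finite-dimensional spaces, $Z$ is separable and reflexive, and $F$ is closed in $Z$.

*$F$ is not complemented in $Z$.* If $P:Z\to F$ were a bounded projection, then restricting $P$ to $L_1(G_k)$ and following it by the norm-1 coordinate map $F\to R_k$ would give a projection of $L_1(G_k)$ onto $R_k$ of norm at most $\|P\|$, for every $k$. This contradicts Lemma 3.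

Let $N,g,q,E$ be as in Lemma 1 for this pair.

**A first attempt.** The obvious amalgam has $Z_n=Z$, $N_n=N$, $g_n=g$ for all $n$. By Lemma 2 it is $AC$ in its bidual. But it *is* complemented there. Consider
$$\Psi:X\to Z\oplus\ell_1(E),\qquad\Psi[(z_n)]=\Big(\sum_nz_n,\ (qz_n)_{n\ge2}\Big).$$
It is well defined and bounded. It is injective: if $\sum z_n=0$ and $qz_n=0$ for $n\ge2$, then $z_n\in F$ for $n\ge2$ and $z_1=-\sum_{n\ge2}z_n\in F$, so $(z_n)\in\mathcal M$. It is onto: given $z$ and $(e_n)_{n\ge2}$, lift $e_n$ to $z_n$ with $|z_n|\le2|e_n|_E$ and put $z_1=z-\sum_{n\ge2}z_n$. So $X$ is isomorphic to $Z\oplus\ell_1(E)$, hence (as $Z$ and $E$ are reflexive) to the dual of $Y=Z^*\oplus c_0(E^*)$. If $\Theta:X\to Y^*$ is an isomorphism and $\rho:Y^{***}\to Y^*$ is restriction, then $\Theta^{-1}\rho\,\Theta^{**}$ is a bounded projection of $X^{**}$ onto $X$.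

What went wrong is that the whole of $Z$ already lies inside $X$, through $j_1$. A projection can send the copy of $Z$ at infinity back to position 1. We must let $Z$ appear at infinity while no single position holds all of it.

**The space.** $E$ is separable and reflexive. Choose finite-dimensional $E_1\subset E_2\subset\cdots\subset E$ with dense union and put
$$Z_n=q^{-1}(E_n),\qquad N_n=N|_{Z_n},\qquad g_n=g|_{Z_n}.$$
Each $Z_n$ is a closed subspace of the reflexive space $(Z,N)$ and contains $F$, so the amalgam $X$ is defined. It is separable, as a quotient of a separable space, and **by Lemma 2 it is $AC$ in $X^{**}$.** Moreover $\bigcup Z_n$ is dense in $Z$: given $z\in Z$ and $\varepsilon>0$, choose $e\in\bigcup E_n$ with $|qz-e|_E<\varepsilon$, then $w\in Z$ with $qw=qz-e$ and $|w|<\varepsilon$; the vector $z-w$ lies in some $Z_n$.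

It remains to show that a bounded projection $P:X^{**}\to X$ onto $X$ cannot exist. The plan: $P$ would give a bounded linear $T:Z\to X$ extending $j$. Summing coordinates turns $T$ into a map $Z\to Z$ that is the identity on $F$. Modulo $F$ this map factors through an $\ell_1$-sum of finite-dimensional spaces, hence is compact. So up to a compact error it maps $Z$ into $F$, and Fredholm theory repairs the error into a genuine projection onto $F$.

**Step 1. The maps $S,\pi,\sigma$.** These read off the two kinds of information in $X$: the sum of coordinates and the coordinates modulo $F$. Let $\Sigma=(\bigoplus_nE_n)_{\ell_1}$ and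
$$S:X\to Z,\ S[(z_n)]=\sum z_n;\qquad\pi:X\to\Sigma,\ \pi[(z_n)]=(qz_n);\qquad\sigma:\Sigma\to E,\ \sigma((e_n))=\sum e_n .$$
On $\mathcal W$ we have $|\sum z_n|\le\sum N(z_n)$ and $\sum|qz_n|_E\le\sum N(z_n)$, and the first two formulas vanish on $\mathcal M$. So $S$ and $\pi$ are well defined and bounded; $\sigma$ is clearly bounded. For $y\in F$ we have $Sj(y)=y$ and $\pi j(y)=0$. Also $qS=\sigma\pi$.

**Step 2. $\Sigma$ has the Schur property.** We need that weakly null sequences in $\Sigma$ are norm null. If not, there are a weakly null sequence $(x_k)$ and $\delta>0$ with $\|x_k\|\ge\delta$ for all $k$. Each coordinate of $x_k$ tends to $0$ weakly, hence in norm, since the $E_n$ are finite dimensional. Therefore, if finitely many coordinates are already in use, all later $x_k$ from some index on have norm less than $\delta/8$ on them, and each such $x_k$ has norm less than $\delta/8$ beyond some further coordinate. Inductively, after passing to a subsequence, there are disjoint finite intervals $I_k$ of positions with $\|x_k-x_k|_{I_k}\|<\delta/4$. Choose $\varphi_k\in\Sigma^*=(\bigoplus E_n^*)_{\ell_\infty}$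 of norm 1, supported on $I_k$, with $\varphi_k(x_k)=\|x_k|_{I_k}\|$. Then $\varphi=\sum\varphi_k$ belongs to $\Sigma^*$ and has norm at most $1$, because the supports are disjoint. Hence
$$\varphi(x_k)=\varphi_k(x_k)+\varphi(x_k-x_k|_{I_k})\ge\tfrac34\delta-\tfrac14\delta>0$$
for all $k$, contradicting $x_k\to0$ weakly.

**Step 3. A copy of $Z$ at infinity.** This step uses the bidual. Suppose $P:X^{**}\to X$ is a bounded linear projection onto $X$. Let $\mathcal V$ be a free ultrafilter on $\mathbb N$. For $z\in\bigcup_kZ_k$ put
$$Jz=w^*\text{-}\lim_{n\to\mathcal V}j_n(z)\in X^{**}.$$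
Here $j_n(z)$ is defined for all large $n$ since the $Z_n$ increase, and the limit exists since $\|j_n(z)\|\le N(z)$ and balls of $X^{**}$ are $w^*$-compact. $J$ is linear, $\|Jz\|\le N(z)$, and $Jy=j(y)$ for $y\in F$. Extend $J$ by density to $Z$ and put $T=PJ:Z\to X$. Then $T$ is bounded and linear, and $Ty=Pj(y)=j(y)$ for $y\in F$.

**Step 4. The map modulo $F$ is compact.** Since $\pi Ty=\pi j(y)=0$ for $y\in F$, we can write $\pi T=\hat t\,q$ with $\hat t:E\to\Sigma$ bounded. A bounded sequence in the reflexive space $E$ has a weakly convergent subsequence; $\hat t$ maps it to a weakly convergent sequence, which converges in norm by Step 2. So $\hat t$ is compact, and so is $t:=\sigma\hat t:E\to E$. Moreover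
$$qST=\sigma\pi T=\sigma\hat t\,q=tq.\tag{7}$$

**Step 5. A right inverse of $q$.** We turn the compact error into a finite-rank one and remove it. For $y\in F$ we have $STy=Sj(y)=y$, so $ST-\mathrm{id}_Z$ vanishes on $F$, and $ST-\mathrm{id}_Z=\Delta q$ with $\Delta:E\to Z$ bounded. By (7), $q\Delta q=qST-q=(t-I)q$, and since $q$ is onto,
$$q\Delta=t-I .$$
As $t$ is compact, $t-I$ has finite-dimensional kernel and closed range of finite codimension. Let $V$ be a closed complement of the kernel and $\Pi$ a bounded projection of $E$ onto the range. Then $(t-I)|_V$ is an isomorphism of $V$ onto the range, and with $A=((t-I)|_V)^{-1}\Pi$ we get $(t-I)A=\Pi=I-R$ where $R=I-\Pi$ has finite rank. Write $R=\sum_i\phi_i(\cdot)\,e_i$ as a finite sum, choose $z_i\in Z$ with $qz_i=e_i$, and put $\rho=\sum_i\phi_i(\cdot)\,z_i$, so that $q\rho=R$. The bounded operator $s=\Delta A+\rho:E\to Z$ satisfies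
$$qs=(t-I)A+R=I .$$

**Step 6. The contradiction.** The map $z\mapsto z-s(qz)$ is bounded and linear. It takes values in $F$, because $q(z-sqz)=qz-qz=0$, and it is the identity on $F$. So $F$ is complemented in $Z$, which we showed to be false. Hence $X$ is not complemented in $X^{**}$. This proves Theorem A, and in particular the implication in the Main Theorem is false in general. $\blacksquare$

## 9. A renorming of $\ell_1$: penalties that fade, and a minimal contraction

Now $Z$ is finite dimensional: $Z=L_1(G_{28})$ with norm $|\cdot|$, $F=R_{28}$, and $N,g,q,E$ are as in Lemma 1. By (6) and Lemma 3 there is no linear projection $\Pi$ of $Z$ onto $F$ with $N(\Pi z)\le N(z)$ for all $z$. With identical copies $Z_n=(Z,N)$ the map $j_1$ extends $j$ with $\|j_1z\|\le N(z)$. If the map $T=PJ$ below happened to be $j_1$, the associated map $ST$ would be the identity of $Z$, from which no contradiction can come. This time each copy gets a small penalty which fades as $n\to\infty$. The copy of $Z$ at infinity then carries the norm $N$, and every position in $X$ is a little more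 expensive.

**Step 1. The space.** We define $X$ and identify it isomorphically. Put $\varepsilon_n=1/n$, $Z_n=Z$, $N_n(z)=N(z)+\varepsilon_n|qz|_E$ and $g_n=g$. Then $N_n=|\cdot|$ on $F$ and $|g_n|\le N\le N_n$, so the amalgam $X$ is $AC$ in $X^{**}$ by Lemma 2. Consider $\pi:X\to\ell_1(E)$, $\pi[(z_n)]=(qz_n)$. It is well defined and bounded since $|qz|_E\le|z|\le N_n(z)$. It is onto: lift $e_n$ to $z_n$ with $|z_n|\le2|e_n|_E$; then $N_n(z_n)\le3|z_n|+|e_n|_E\le7|e_n|_E$. If $\pi[(z_n)]=0$, then $(z_n)\in\ell_1(F)$ and $[(z_n)]=j(\sum z_n)$; so $\ker\pi=j(F)$. This is finite dimensional, hence complemented in $X$, and by the open mapping theorem $X\cong F\oplus\ell_1(E)$. Since $E$ is finite dimensional and nonzero, $\ell_1(E)\cong\ell_1$, so $X\cong F\oplus\ell_1\cong\ell_1$. Transporting the norm of $X$ to $\ell_1$ gives an equivalent norm on $\ell_1$.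

**Step 2. The penalty inequality.** We record what the norm of $X$ pays for coordinates outside $F$. Put $S[(z_n)]=\sum z_n\in Z$ and $\mathbf e([(z_n)])=\sum\varepsilon_n|qz_n|_E$. Adding an element of $\mathcal M$ changes neither, so both are well defined. For any representative,
$$N\Big(\sum z_n\Big)+\sum\varepsilon_n|qz_n|_E\le\sum\big(N(z_n)+\varepsilon_n|qz_n|_E\big)=\sum N_n(z_n).$$
Taking the infimum over representatives,
$$N(Sx)+\mathbf e(x)\le\|x\|\qquad(x\in X).\tag{8}$$

**Step 3. A contraction of $Z$ from a projection.** Suppose $P:X^{**}\to X$ is a norm-1 projection onto $X$. Let $\mathcal V$ be a free ultrafilter on $\mathbb N$ and $Jz=w^*\text{-}\lim_{n\to\mathcal V}j_n(z)$ for $z\in Z$. Then $J$ is linear, $J|_F=j$ and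
$$\|Jz\|\le\lim_n\big(N(z)+\varepsilon_n|qz|_E\big)=N(z).$$
For $T=PJ:Z\to X$ we get $\|Tz\|\le N(z)$ and $T|_F=j$. Put $T'=ST:Z\to Z$. Then $T'|_F=\mathrm{id}$, and by (8)
$$N(T'z)+\mathbf e(Tz)\le\|Tz\|\le N(z)\qquad(z\in Z).\tag{9}$$
So $T'$ is an $N$-contraction fixing $F$. It need not map into $F$, but each $z$ for which $Tz\notin j(F)$ makes it lose norm strictly.

**Step 4. Minimizing.** We choose a contraction that cannot lose any more norm. Let $\mathcal Q$ be the set of linear $Q:Z\to Z$ with $N(Qz)\le N(z)$ for all $z$ and $Q|_F=\mathrm{id}$. It contains the identity, and it is closed and bounded in a finite-dimensional space, hence compact. The functional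
$$\Phi(Q)=\int_{\{N\le1\}}N(Qz)\,dz\qquad\text{(Lebesgue measure)}$$
is continuous, so it attains its minimum over $\mathcal Q$ at some $Q_0$. Now $T'Q_0$ is the identity on $F$, and (9) with $Q_0z$ in place of $z$ gives
$$N(T'Q_0z)\le N(Q_0z)-\mathbf e(TQ_0z)\le N(Q_0z)\le N(z).$$
So $T'Q_0\in\mathcal Q$ and $\Phi(T'Q_0)\ge\Phi(Q_0)$. The function $N(Q_0z)-N(T'Q_0z)$ is continuous and nonnegative, and its integral over the ball $\{N\le1\}$ is at most $0$. So it vanishes on the ball, and by homogeneity for all $z$. Hence $\mathbf e(TQ_0z)=0$ for all $z$.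

**Step 5. The contradiction.** Because all $\varepsilon_n>0$, $\mathbf e(TQ_0z)=0$ means $\pi TQ_0z=0$, so $TQ_0z\in\ker\pi=j(F)$. If $TQ_0z=j(y)$, then $T'Q_0z=Sj(y)=y\in F$. Thus $T'Q_0$ maps $Z$ into $F$, is the identity on $F$, and is $N$-contractive. It is an $N$-contractive linear projection of $Z$ onto $F$, which does not exist. So $X$ is not 1-complemented in $X^{**}$, and this proves the first assertion of Theorem C.

**Step 6. The case $\ell_1\oplus W$.** This step transfers the example to $\ell_1\oplus W$. Let $W$ be $AC$ in $W^{**}$, and let $X$ be the space just constructed. Then $X\oplus_1W\cong\ell_1\oplus W$. Since $(X\oplus_1W)^*=X^*\oplus_\infty W^*$, the bidual is $X^{**}\oplus_1W^{**}$, with the canonical embedding acting coordinatewise.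

*It is $AC$ in its bidual.* Given $(x^{**},w^{**})$, Proposition 1 yields $x\in X$ and $w\in W$ satisfying (1) for $x^{**}$ and $w^{**}$ respectively. For all $(u,u')\in X\oplus_1W$,
$$\|x-u\|+\|w-u'\|\le\|x^{**}-u\|+\|w^{**}-u'\| ,$$
which is (1) for $(x,w)$ and $(x^{**},w^{**})$.

*It is not 1-complemented.* Let $P$ be a norm-1 projection of $X^{**}\oplus_1W^{**}$ onto $X\oplus_1W$. Restrict $P$ to $X^{**}$ and follow it by the coordinate map onto $X$. The result is a linear map $X^{**}\to X$ of norm at most 1 which is the identity on $X\ne\{0\}$, that is, a norm-1 projection of $X^{**}$ onto $X$. We have just seen that there is none. This completes the proof of Theorem C, and with it of the Main Theorem. $\blacksquare$
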